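\title{The triangle facets are the facets of the cut polytope closest to its barycenter}

\begin{abstract}
The cut polytope $P_n$ is the convex hull of the incidence vectors of the cuts of the complete graph on $n$ nodes. We prove that the hyperplane of every valid inequality of $P_n$, and in particular of every facet, has distance at least $1/(2\sqrt3)$ from the barycenter $(1/2,\dots,1/2)$, with equality only for the triangle inequalities. The statement is equivalent to a sharp inequality for quadratic forms on the discrete cube: the maximum of $\sum_{i<j}c_{ij}s_is_j$ over $s\in\{\pm1\}^n$ is at least $(\sum_{i<j}c_{ij}^2)^{1/2}/\sqrt3$. The proof is by induction on $n$. Merging two variables of an extremal form yields an approximate quadratic equation for its matrix, and this equation, together with the Khintchine inequality and a third-moment bound, determines the smallest eigenvalue and then the matrix. As consequences we obtain the inradius of $P_n$, a sharp second-moment bound for nonnegative quadratic polynomials on the cube, and the radius of the largest Euclidean ball of $\ell_1$-embeddable metrics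 around the equilateral metric.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge3$ and $N=n(n-1)/2$. For $S\subseteq\{1,\dots,n\}$ the \emph{cut} $\delta(S)$ is the set of pairs $\{i,j\}$ with exactly one element in $S$. Its incidence vector, a \emph{cut vector}, lies in $\mathbb R^N$, whose coordinates $x_{ij}$ are indexed by the pairs $i<j$. The \emph{cut polytope} $P_n$ is the convex hull of the cut vectors. A fixed pair belongs to $\delta(S)$ for exactly half of the sets $S$, so the average of the cut vectors, the \emph{barycenter} of $P_n$, is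
\[
b=(\tfrac12,\dots,\tfrac12).
\]
Every coordinate of a cut vector is $0$ or $1$, so all vertices of $P_n$ lie on the sphere of radius $\sqrt N/2$ about $b$. The opposite question is how large a ball about $b$ fits inside $P_n$, that is, how close to $b$ a facet can come. An inequality $a^Tx\le a_0$ is \emph{valid} if it holds on $P_n$. For $a\ne0$ its \emph{distance} from $b$ is the Euclidean distance $(a_0-a^Tb)/\|a\|$ from $b$ to the hyperplane $a^Tx=a_0$, and the distance of a facet is that of the inequality defining it.

For $n=3$ the cut vectors are $(0,0,0)$, $(1,1,0)$, $(1,0,1)$, $(0,1,1)$. They are alternate vertices of the unit cube, so $P_3$ is a regular tetrahedron, and its four facets are given by the \emph{triangle inequalities}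
\begin{equation}\label{eq:triangle}
x_{ij}+x_{ik}+x_{jk}\le2,\qquad x_{ij}-x_{ik}-x_{jk}\le0\qquad(i,j,k\text{ distinct}).
\end{equation}
Each of them has $a_0-a^Tb=\frac12$ and $\|a\|=\sqrt3$, hence distance $\frac1{2\sqrt3}$. For larger $n$ a cut restricts to a cut on any three nodes, so the inequalities \eqref{eq:triangle} remain valid for $P_n$, at the same distance. They define facets of $P_n$, the \emph{triangle facets}; a proof is included in Section~\ref{sec:reduction}. For comparison, the valid inequalities $0\le x_{ij}\le1$ have distance $\frac12$.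

It is known that every facet whose defining inequality has only the coefficients $0,1,-1$ on the left-hand side has distance at least $\frac1{2\sqrt3}$ from $b$, and that among such facets this distance is attained precisely by the triangle facets. The conjecture posed in \cite{CutConeIII} is that the same bound holds for all facets of $P_n$, so that the triangle facets are the closest ones to the barycenter and the sphere inscribed in $P_n$ with center $b$ has radius at least $\frac1{2\sqrt3}$. We prove it, for all valid inequalities and with the case of equality.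

\begin{theorem}\label{thm:cut}
Let $n\ge3$. If $a\ne0$ and $a^Tx\le a_0$ is valid for $P_n$, then
\[
\frac{a_0-a^Tb}{\|a\|}\ \ge\ \frac1{2\sqrt3},
\]
with equality only for the triangle inequalities \eqref{eq:triangle}, up to positive scaling. In particular, every facet of $P_n$ has distance at least $\frac1{2\sqrt3}$ from $b$, and the facets at distance exactly $\frac1{2\sqrt3}$ are precisely the triangle facets.
\end{theorem}

Encoding a cut by a vector of signs turns this into a statement about quadratic forms. For a real symmetric $n\times n$ matrix $C=(c_{ij})$ with zero diagonal and for $s\in\{\pm1\}^n$ put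
\[
Q_C(s)=\sum_{i<j}c_{ij}s_is_j,\qquad M(C)=\max_{s\in\{\pm1\}^n}Q_C(s),\qquad \sigma(C)=\Big(\sum_{i<j}c_{ij}^2\Big)^{1/2}.
\]
Call $C$ a \emph{triangle matrix} if there are distinct indices $i,j,k$, signs $\varepsilon_i,\varepsilon_j,\varepsilon_k\in\{\pm1\}$ and a number $\gamma>0$ such that $c_{ij}=-\gamma\varepsilon_i\varepsilon_j$, $c_{ik}=-\gamma\varepsilon_i\varepsilon_k$, $c_{jk}=-\gamma\varepsilon_j\varepsilon_k$, and all other entries above the diagonal vanish.

\begin{theorem}\label{thm:main}
For every $n\ge1$ and every real symmetric $n\times n$ matrix $C$ with zero diagonal,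
\[
M(C)\ \ge\ \frac{\sigma(C)}{\sqrt3}.
\]
If $C\ne0$, equality holds if and only if $C$ is a triangle matrix.
\end{theorem}

For a uniformly random sign vector $s$, the variable $Q_C(s)$ has mean $0$ and variance $\sigma(C)^2$. Theorem~\ref{thm:main} therefore says that the maximum of $Q_C$ exceeds its mean by a fixed fraction of its standard deviation. A general random variable has no such property. If $A$ is an event of probability $1/K$ with $K>1$, then $1-K\mathbf 1_A$ has mean $0$, maximum $1$ and variance $K-1$: a large variance with a small maximum comes from a rare, very negative value. The form $-(s_1s_2+s_1s_3+s_2s_3)$ is of this kind with $A=\{s_1=s_2=s_3\}$ and $K=4$, and the theorem asserts that no quadratic form with maximum $1$ has a variance larger than the resulting value $3$.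

Section~\ref{sec:reduction} derives Theorem~\ref{thm:cut} from Theorem~\ref{thm:main}. Section~\ref{sec:cliques} runs the argument on a one-parameter family of matrices in which every quantity is explicit. Sections~\ref{sec:constraints} and~\ref{sec:eigenvalue} prove Theorem~\ref{thm:main}, and Section~\ref{sec:consequences} contains three sharp consequences: the inradius of $P_n$ over all centers (Theorem~\ref{thm:inradius}), a second-moment bound for nonnegative quadratic polynomials on the cube (Theorem~\ref{thm:poly}), and $\ell_1$-embeddability near the equilateral metric (Theorem~\ref{thm:l1}).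

\section{From cuts to quadratic forms}\label{sec:reduction}

For three signs $u,v,w\in\{\pm1\}$ the sum $uv+uw+vw$ equals $3$ if $u=v=w$ and $-1$ otherwise, that is,
\begin{equation}\label{eq:indicator}
1+uv+uw+vw=4\cdot\mathbf 1[u=v=w].
\end{equation}
For a triangle matrix $C$ with data $i,j,k,\varepsilon,\gamma$, apply \eqref{eq:indicator} to $\varepsilon_is_i$, $\varepsilon_js_j$, $\varepsilon_ks_k$. This gives
\begin{equation}\label{eq:trianglevalues}
Q_C(s)=\gamma-4\gamma\,\mathbf 1[\varepsilon_is_i=\varepsilon_js_j=\varepsilon_ks_k],\qquad M(C)=\gamma=\sigma(C)/\sqrt3,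
\end{equation}
which is the ``if'' part of the equality statement in Theorem~\ref{thm:main}.

\begin{proof}[Proof of Theorem~\ref{thm:cut} from Theorem~\ref{thm:main}]
For $s\in\{\pm1\}^n$ the cut $\delta(\{i:s_i=1\})$ has incidence vector $x(s)$ with $x(s)_{ij}=(1-s_is_j)/2$, and every cut vector arises in this way. Given $a\ne0$, let $C$ have entries $c_{ij}=-a_{ij}$ above the diagonal. Then $\sigma(C)=\|a\|$ and
\[
a^Tx(s)-a^Tb=-\tfrac12\sum_{i<j}a_{ij}s_is_j=\tfrac12Q_C(s).
\]
A linear function attains its maximum over $P_n$ at a cut vector, so $a^Tx\le a_0$ is valid if and only if $a_0-a^Tb\ge\frac12M(C)$. By Theorem~\ref{thm:main},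
\[
a_0-a^Tb\ \ge\ \tfrac12M(C)\ \ge\ \frac{\|a\|}{2\sqrt3}.
\]

Suppose that equality holds. Then $C$ is a triangle matrix, so $a_{ij}=\gamma\varepsilon_i\varepsilon_j$, $a_{ik}=\gamma\varepsilon_i\varepsilon_k$, $a_{jk}=\gamma\varepsilon_j\varepsilon_k$, all other coefficients vanish, and $a_0=a^Tb+\frac\gamma2$. If the three signs agree, then $a^Tb=\frac{3\gamma}2$ and the inequality is $\gamma(x_{ij}+x_{ik}+x_{jk})\le2\gamma$. Otherwise one sign, say $\varepsilon_k$, differs from the other two; then $a^Tb=-\frac\gamma2$ and the inequality is $\gamma(x_{ij}-x_{ik}-x_{jk})\le0$.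

It remains to pass to facets. Let $B$ be the closed ball of radius $\frac1{2\sqrt3}$ about $b$. By the inequality just proved, every closed half-space containing $P_n$ contains $B$, and a polytope is the intersection of the closed half-spaces containing it. Hence $B\subseteq P_n$. In particular $P_n$ has dimension $N$, so each facet is defined by a valid inequality with $a\ne0$, unique up to positive scaling, and the statements above apply to it. Finally, each triangle inequality $a^Tx\le a_0$ does define a facet. Its hyperplane touches $B$ at $z=b+\frac1{2\sqrt3}\,a/\|a\|$, so $z$ is a boundary point of $P_n$ and lies on some facet. The inequality defining that facet holds on $B$ and is tight at $z$, so its hyperplane is the tangent hyperplane of $B$ at $z$, which is $a^Tx=a_0$.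
\end{proof}

From now on \emph{matrix} means real symmetric matrix with zero diagonal unless stated otherwise. Replacing $c_{ij}$ by $\varepsilon_i\varepsilon_jc_{ij}$ for a fixed $\varepsilon\in\{\pm1\}^n$ is called \emph{switching}; it changes neither $M$ nor $\sigma$. Three nonzero entries $c_{12},c_{13},c_{23}$ with positive product can be switched to positive entries: take $\varepsilon_1=1$, $\varepsilon_2=\operatorname{sgn}c_{12}$, $\varepsilon_3=\operatorname{sgn}c_{13}$, so that $\varepsilon_2\varepsilon_3=\operatorname{sgn}c_{23}$. Applying this to $-C$ shows that three entries with negative product can be switched to negative entries.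

Both $M$ and $\sigma$ are positively homogeneous, so we may fix the scale at which a triangle matrix has entries $\pm1$.

\begin{definition}\label{def:critical}
A matrix $C$ is \emph{critical} if $\sigma(C)^2=3$ and $M(C)\le1$.
\end{definition}

If $C\ne0$ and $M(C)\le\sigma(C)/\sqrt3$, then $\sqrt3\,C/\sigma(C)$ is critical. In view of \eqref{eq:trianglevalues}, Theorem~\ref{thm:main} is therefore equivalent to the statement that \emph{every critical matrix is a triangle matrix}.

\section{Small cases and cliques}\label{sec:cliques}

For $n=1$ we have $C=0$, and for $n=2$ we have $M(C)=|c_{12}|=\sigma(C)$. For $n=3$ let $\alpha\ge\beta\ge\gamma\ge0$ be the absolute values of the three entries, with $\alpha>0$. If the product of the entries is positive, switching makes them positive and $M(C)=\alpha+\beta+\gamma\ge\sigma(C)$; if $\gamma=0$, suitable signs give $M(C)=\alpha+\beta\ge\sigma(C)$. If the product is negative, the three terms of $Q_C(s)$ have negative product for every $s$, so at least one term is negative, and the best choice makes only the smallest one negative: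
\[
M(C)=\alpha+\beta-\gamma\ \ge\ \alpha\ \ge\ \sigma(C)/\sqrt3,
\]
with equality only for $\alpha=\beta=\gamma$. This argument uses the largest entry, and it cannot extend to large $n$, where all entries may be small compared with $\sigma(C)$.

A test case with small entries is the \emph{negative clique} $C=-\theta(J-I)$ of size $m\ge3$, where $\theta>0$, $J$ is the all-ones matrix and $I$ the identity. Here $Q_C(s)=\frac\theta2\big(m-(\sum_is_i)^2\big)$, so $M(C)=\theta\lfloor m/2\rfloor$, while $\sigma(C)^2=\theta^2m(m-1)/2$. The ratio $M(C)^2/\sigma(C)^2$ is $\frac{m-1}{2m}$ for odd $m$ and $\frac m{2(m-1)}$ for even $m$; for $m=3,4,5,6,7$ it is $\frac13,\frac23,\frac25,\frac35,\frac37$, and it tends to $\frac12$. The ratio thus stays close to the extremal value $\frac13$ in every dimension, and a proof has little room to lose constants on dense matrices.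

We now show that a critical negative clique has $m=3$ without using the formula for $M(C)$, by an argument that generalizes. Assume the inequality of Theorem~\ref{thm:main} for smaller matrices, normalize $\sigma(C)^2=3$, so that $m(m-1)\theta^2=6$, and suppose $M(C)\le1$. Restrict $Q_C$ to the sign vectors with $s_2=-s_1$. The pair $\{1,2\}$ contributes $\theta$, the terms $-\theta s_1s_k$ and $-\theta s_2s_k$ cancel, and a negative clique $C'$ of size $m-2$ remains. It has $2m-3$ fewer pairs than $C$, so $\sigma(C')^2=3-(2m-3)\theta^2$, and
\[
1\ \ge\ M(C)\ \ge\ \theta+\sigma(C')/\sqrt3 .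
\]
For $m=3$ we have $\theta=1$, $C'=0$, and equality holds. For $m=4$ we have $\theta^2=\frac12$ and $\sigma(C')=\theta$, so the right side has square $\frac12(1+\frac1{\sqrt3})^2=\frac23+\frac1{\sqrt3}>1$, a contradiction. In general, squaring $1-\theta\ge\sigma(C')/\sqrt3$ gives $3-6\theta+3\theta^2\ge3-(2m-3)\theta^2$. The constant terms cancel, because the scale was chosen at the extremal ratio, and what remains is $m\theta\ge3$.

To see what this condition means, let $-\lambda=-(m-1)\theta$ be the smallest eigenvalue of $C$, with eigenvector the all-ones vector, and let $r=(m-1)\theta^2$ be the squared norm of a row. Then $\lambda^2+r=m(m-1)\theta^2$, so multiplying $m\theta\ge3$ by $\lambda$ gives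
\[
r\ \ge\ \lambda(3-\lambda).
\]
On the other hand $r=6-\lambda^2$. The two relations give $\lambda\le2$, while $\lambda^2=6(m-1)/m\ge4$. So $\lambda=2$ and $m=3$.

The general proof has the same three parts: a lower bound $\rho\ge\lambda(3-\lambda)$ for a suitable average $\rho$ of the squared row norms, obtained by merging pairs of variables; a proof that $\lambda\ge2$; and upper bounds for $\rho$ that replace the identity $r=6-\lambda^2$ and force $\lambda\le2$.

\section{Three constraints on a critical matrix}\label{sec:constraints}

For an $n\times n$ matrix $C$ put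
\[
r_i=\sum_jc_{ij}^2=(C^2)_{ii},\qquad t_{ij}=\sum_kc_{ik}c_{jk}=(C^2)_{ij}\quad(i\ne j).
\]
If $C$ is critical, then $\operatorname{tr}C=0$ and $\operatorname{tr}C^2=\sum_ir_i=2\sigma(C)^2=6$. The model is the triangle matrix $-(J-I)$ of size $3$, which has $r_i=2$, $t_{ij}=1$, eigenvalues $-2,1,1$, and $\operatorname{tr}C^3=-6$. Each of the three constraints below is an equality for it.

The symbol $\mathbb E$ denotes expectation over a uniformly distributed sign vector. We use the Fourier--Walsh expansion: the functions $\chi_S(s)=\prod_{j\in S}s_j$, $S\subseteq\{1,\dots,m\}$, form an orthonormal basis of the real functions on $\{\pm1\}^m$ for the inner product $\mathbb E[fg]$. Thus $f=\sum_S\hat f(S)\chi_S$ with $\hat f(S)=\mathbb E[f\chi_S]$, and $\mathbb Ef=\hat f(\emptyset)$, $\mathbb E[fg]=\sum_S\hat f(S)\hat g(S)$. In particular $\mathbb EQ_C=0$ and $\mathbb EQ_C^2=\sigma(C)^2$.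

\subsection{Rows}

A single row of a critical matrix cannot carry much of the total mass $6$, because one can choose all other signs at random and then choose $s_i$ so that row $i$ contributes positively. The gain is the mean absolute value of a random signed sum, and the sharp Khintchine inequality bounds it from below. The inequality is due to Szarek; the proof below is that of Lata{\l}a and Oleszkiewicz.

\begin{lemma}\label{lem:khintchine}
Let $L(s)=\sum_{j=1}^ma_js_j$ on $\{\pm1\}^m$ and $X=|L|$. Then $\sum_ja_j^2=\mathbb EX^2\le2(\mathbb EX)^2$.
\end{lemma}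

\begin{proof}
The equality is orthonormality of the $s_j$. Let $s^{(j)}$ be $s$ with coordinate $j$ flipped, and define $\mathcal Lf(s)=\frac12\sum_{j=1}^m\big(f(s)-f(s^{(j)})\big)$. Flipping $s_j$ changes the sign of $\chi_S$ if $j\in S$ and fixes it otherwise, so $\mathcal L\chi_S=|S|\chi_S$. We bound $\mathbb E[X\,\mathcal LX]$ from both sides.

Since $X(-s)=X(s)$ and $\chi_S(-s)=(-1)^{|S|}\chi_S(s)$, we have $\hat X(S)=0$ for odd $|S|$. Every nonempty $S$ with $\hat X(S)\ne0$ therefore has $|S|\ge2$, and
\[
\mathbb E[X\,\mathcal LX]=\sum_S|S|\,\hat X(S)^2\ \ge\ 2\sum_{S\ne\emptyset}\hat X(S)^2=2\big(\mathbb EX^2-(\mathbb EX)^2\big).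
\]
On the other hand $L(s^{(j)})=L(s)-2a_js_j$, so the triangle inequality gives
\[
\sum_jX(s^{(j)})\ \ge\ \Big|\sum_j\big(L(s)-2a_js_j\big)\Big|=|m-2|\,X(s)\ \ge\ (m-2)X(s).
\]
Hence $\mathcal LX\le\frac12\big(mX-(m-2)X\big)=X$ pointwise, and $\mathbb E[X\,\mathcal LX]\le\mathbb EX^2$ because $X\ge0$. The two bounds give $2\mathbb EX^2-2(\mathbb EX)^2\le\mathbb EX^2$.
\end{proof}

\begin{lemma}[Row bound]\label{lem:row}
If $C$ is critical, then $r_i\le2$ for all $i$.
\end{lemma}

\begin{proof}
Choose $s_j$, $j\ne i$, uniformly and independently, put $L=\sum_{j\ne i}c_{ij}s_j$, and choose $s_i\in\{\pm1\}$ with $s_iL=|L|$. Then $Q_C(s)$ is the sum of $|L|$ and of the terms $c_{jk}s_js_k$ with $j,k\ne i$, which have mean $0$. A maximum is at least a mean, so $1\ge M(C)\ge\mathbb E|L|\ge\sqrt{r_i/2}$ by Lemma~\ref{lem:khintchine}.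
\end{proof}

\subsection{The third moment}

A variable with mean $0$, variance $3$ and maximum at most $1$ must be skewed to the left, and the third moment of $Q_C$ is a spectral quantity. To extract the sharp bound we average a cubic polynomial in $Q_C$ that is nonnegative on $(-\infty,1]$ and vanishes at the two values $1$ and $-3$ taken in \eqref{eq:trianglevalues}; this determines $(1-q)(3+q)^2$ up to a factor.

\begin{lemma}[Third moment]\label{lem:third}
If $C$ is critical, then $\operatorname{tr}C^3\le-6$, and the smallest eigenvalue $-\lambda$ of $C$ satisfies $\lambda>1$.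
\end{lemma}

\begin{proof}
Write $Q=Q_C$. Expand $Q^3$ as a sum over ordered triples of pairs. A product of three monomials $s_is_j$ has mean $1$ if every index occurs an even number of times and mean $0$ otherwise. If two of the three pairs coincide, their product is $1$ and the third pair has mean $0$. If the pairs are distinct, they form a graph with three edges, and all its degrees are even only if it is a triangle. Each triangle arises from $6$ ordered triples, so
\[
\mathbb EQ^3=6\sum_{i<j<k}c_{ij}c_{ik}c_{jk}=\sum_{i,j,k}c_{ij}c_{jk}c_{ki}=\operatorname{tr}C^3,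
\]
where the middle equality uses the zero diagonal. Since $Q\le1$ and $(1-q)(3+q)^2=9-3q-5q^2-q^3$,
\[
0\ \le\ \mathbb E\big[(1-Q)(3+Q)^2\big]=9-0-15-\operatorname{tr}C^3 .
\]
This is the first claim. As $\operatorname{tr}C^2=6$, it says that $\sum_\mu\mu^2(\mu+1)\le0$, the sum being over the eigenvalues of $C$. If all eigenvalues were at least $-1$, every term would be nonnegative and hence zero, so every eigenvalue would be $0$ or $-1$. Then $\operatorname{tr}C=0$ would force all eigenvalues to vanish, contradicting $\operatorname{tr}C^2=6$.
\end{proof}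

\subsection{Merging two variables}

The next lemma is the only place where the induction hypothesis enters, and only its inequality part is used.

\begin{lemma}[Contraction]\label{lem:contraction}
Let $n\ge3$, and suppose that $M(C')\ge\sigma(C')/\sqrt3$ for all $(n-1)\times(n-1)$ matrices $C'$. If $C$ is a critical $n\times n$ matrix, then
\[
|t_{ij}+3c_{ij}|\ \le\ 2c_{ij}^2\qquad\text{for all }i\ne j .
\]
\end{lemma}

\begin{proof}
Fix $i\ne j$ and $\varepsilon\in\{\pm1\}$, and restrict $Q_C$ to the sign vectors with $s_j=\varepsilon s_i$. The term $c_{ij}s_is_j$ becomes the constant $\varepsilon c_{ij}$, and for $k\ne i,j$ the terms $c_{ik}s_is_k+c_{jk}s_js_k$ become $(c_{ik}+\varepsilon c_{jk})s_is_k$. The restriction is therefore $\varepsilon c_{ij}+Q_{C^\varepsilon}$, where the $(n-1)\times(n-1)$ matrix $C^\varepsilon$ arises from $C$ by deleting index $j$ and replacing $c_{ik}$ by $c_{ik}+\varepsilon c_{jk}$. Expanding the squares $(c_{ik}+\varepsilon c_{jk})^2$ gives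
\[
\sigma(C^\varepsilon)^2=3-c_{ij}^2+2\varepsilon\sum_{k\ne i,j}c_{ik}c_{jk}=3-c_{ij}^2+2\varepsilon t_{ij},
\]
since the terms $k=i$ and $k=j$ of $t_{ij}$ vanish. By hypothesis,
\[
1\ \ge\ M(C)\ \ge\ \varepsilon c_{ij}+M(C^\varepsilon)\ \ge\ \varepsilon c_{ij}+\sigma(C^\varepsilon)/\sqrt3 .
\]
So $1-\varepsilon c_{ij}\ge\sigma(C^\varepsilon)/\sqrt3\ge0$, and squaring gives
\[
3-6\varepsilon c_{ij}+3c_{ij}^2\ \ge\ 3-c_{ij}^2+2\varepsilon t_{ij},
\]
that is, $\varepsilon(t_{ij}+3c_{ij})\le2c_{ij}^2$. The two choices of $\varepsilon$ give the claim.
\end{proof}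

Off the diagonal, then, $C^2+3C$ has entries of order $c_{ij}^2$, while its diagonal entries are the $r_i$. The error $2c_{ij}^2$ is of second order in the entry, and the errors in row $i$ add up to $2r_i$, the same order as the diagonal. This makes it possible to turn the entrywise bounds into a bound on an eigenvalue.

\section{The smallest eigenvalue}\label{sec:eigenvalue}

Throughout this section $C$ is a critical matrix, $-\lambda$ is its smallest eigenvalue, $v$ is a corresponding unit eigenvector, and
\[
\rho=\sum_ir_iv_i^2 .
\]
This is the average of the squared row norms with weights $v_i^2$, which sum to $1$; for a clique it is the number $r$ of Section~\ref{sec:cliques}. The polynomial $\mu^2+3\mu$ is negative on $(-3,0)$, and this interval contains $-\lambda$ because $1<\lambda\le\sqrt{\operatorname{tr}C^2}=\sqrt6$. So $C^2+3C$ is negative on $v$, and Lemma~\ref{lem:contraction} limits how negative it can be.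

\begin{lemma}[Lower bound for $\rho$]\label{lem:lower}
Under the hypotheses of Lemma~\ref{lem:contraction},
\begin{equation}\label{eq:A}
\rho\ \ge\ \lambda(3-\lambda),
\end{equation}
and $\lambda\ge2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:contraction} and $2|v_iv_j|\le v_i^2+v_j^2$,
\[
\lambda^2-3\lambda=v^T(C^2+3C)v=\rho+\sum_{i\ne j}(t_{ij}+3c_{ij})v_iv_j\ \ge\ \rho-\sum_{i\ne j}c_{ij}^2(v_i^2+v_j^2)=\rho-2\rho .
\]
This is \eqref{eq:A}. By Lemma~\ref{lem:row}, $\rho\le2$, so $0\le\lambda^2-3\lambda+2=(\lambda-1)(\lambda-2)$. Since $\lambda>1$ by Lemma~\ref{lem:third}, we get $\lambda\ge2$.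
\end{proof}

\begin{remark}\label{rem:positive}
Both roots $\lambda=1$ and $\lambda=2$ have a meaning. The negative triangle $-(J-I)$ has $\lambda=2$ and $\rho=2$. The positive triangle $J-I$ of size $3$ has $\sigma^2=3$, $r_i=2$ and eigenvalues $2,-1,-1$, hence $\lambda=1$ and $\rho=2$. It satisfies the row bound and \eqref{eq:A} with equality although $M=3$. These two inequalities alone cannot exclude $\lambda\le1$; the third moment does, and it equals $+6$ for $J-I$.
\end{remark}

It remains to exclude $2<\lambda\le\sqrt6$. The bound $\rho\le2$ is too weak there, since $\lambda(3-\lambda)<2$ for $\lambda>2$. We need two better bounds. The first comes from the fact that an eigenvector for a large eigenvalue must be spread out when all rows are short; it is sharp for the triangle. For large cliques, however, $\lambda$ approaches $\sqrt6$ and $\rho=6-\lambda^2$ approaches $0$, while the first bound stays near $\frac32$, above the limit $3\sqrt6-6<\frac32$ of $\lambda(3-\lambda)$. The second bound handles this range. When $\lambda^2$ is close to $\operatorname{tr}C^2=6$, the matrix $C$ is close to the rank-one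 matrix $-\lambda vv^T$, and the remainder, of squared norm $6-\lambda^2$, has to cancel the diagonal entries $-\lambda v_i^2$.

\begin{lemma}[Upper bounds for $\rho$]\label{lem:upper}
For every critical matrix,
\begin{align}
\rho\ &\le\ \sum_i\frac{r_i^2}{\lambda^2+r_i}\ \le\ \frac{12}{\lambda^2+2},\label{eq:C}\\
\rho\ &\le\ (6-\lambda^2)\,\frac{\lambda^2+4}{\lambda^2+2}.\label{eq:D}
\end{align}
\end{lemma}

\begin{proof}
The eigenvalue equation reads $-\lambda v_i=\sum_{j\ne i}c_{ij}v_j$, where $j=i$ is omitted because $c_{ii}=0$. The Cauchy--Schwarz inequality gives $\lambda^2v_i^2\le r_i(1-v_i^2)$. The function $u\mapsto u/(\lambda^2+u)$ is increasing for $u\ge0$, and $r_i\le2$ by Lemma~\ref{lem:row}, so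
\begin{equation}\label{eq:B}
v_i^2\ \le\ \frac{r_i}{\lambda^2+r_i}\ \le\ \frac2{\lambda^2+2}.
\end{equation}
Multiplying by $r_i$, summing, and using $\sum_ir_i=6$ gives \eqref{eq:C}.

For \eqref{eq:D} let $R=C+\lambda vv^T$, a symmetric matrix with diagonal entries $R_{ii}=\lambda v_i^2$. Since $Rv=-\lambda v+\lambda v=0$, the cross terms in $C^2=(R-\lambda vv^T)^2$ vanish and $C^2=\lambda^2vv^T+R^2$. Hence $r_i=\lambda^2v_i^2+(R^2)_{ii}$ and $\operatorname{tr}R^2=6-\lambda^2$, and
\[
\rho=\sum_i\lambda^2v_i^4+\sum_iv_i^2(R^2)_{ii}=\sum_iR_{ii}^2+\sum_iv_i^2(R^2)_{ii}.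
\]
The first sum is at most $\sum_{i,j}R_{ij}^2=\operatorname{tr}R^2$. In the second, $(R^2)_{ii}=\sum_jR_{ij}^2\ge0$, so \eqref{eq:B} bounds it by $\frac2{\lambda^2+2}\operatorname{tr}R^2$. Adding, $\rho\le(6-\lambda^2)\big(1+\frac2{\lambda^2+2}\big)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use induction on $n$. For $n\le2$ we have $M(C)=\sigma(C)$, so the inequality holds and is strict for $C\ne0$. Let $n\ge3$ and assume the theorem for $n-1$. By the remark after Definition~\ref{def:critical} it suffices to show that a critical $n\times n$ matrix $C$ is a triangle matrix. Lemma~\ref{lem:lower} applies and gives \eqref{eq:A} and $\lambda\ge2$.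

\emph{Step 1: $\lambda=2$.} Suppose $\lambda>2$. We have $\lambda(3-\lambda)(\lambda^2+2)=-\lambda^4+3\lambda^3-2\lambda^2+6\lambda$. By \eqref{eq:A} and \eqref{eq:C} this quantity is at most $12$, that is,
\[
0\ \le\ \lambda^4-3\lambda^3+2\lambda^2-6\lambda+12=(\lambda-2)(\lambda^3-\lambda^2-6),
\]
so $\lambda^3-\lambda^2-6\ge0$. By \eqref{eq:A} and \eqref{eq:D} the same quantity is at most $(6-\lambda^2)(\lambda^2+4)=-\lambda^4+2\lambda^2+24$, that is,
\[
0\ \ge\ 3\lambda^3-4\lambda^2+6\lambda-24=3(\lambda^3-\lambda^2-6)+(6-\lambda^2)+6(\lambda-2).
\]
On the right the first term is nonnegative, the second is nonnegative because $\lambda^2\le\operatorname{tr}C^2=6$, and the third is positive. This is a contradiction.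

\emph{Step 2: the support of $C$.} For $\lambda=2$, \eqref{eq:A} and \eqref{eq:C} read
\[
2\ \le\ \rho\ \le\ \sum_ir_i\,\frac{r_i}{4+r_i}\ \le\ \frac13\sum_ir_i=2,
\]
where $\frac{r_i}{4+r_i}\le\frac13$ for each $i$ by \eqref{eq:B}. Equality holds throughout, so each $r_i>0$ satisfies $\frac{r_i}{4+r_i}=\frac13$, that is, $r_i=2$. Since $\sum_ir_i=6$, exactly three rows of $C$ are nonzero, say rows $1,2,3$. By symmetry the only entries above the diagonal that can be nonzero are $c_{12},c_{13},c_{23}$, and
\[
c_{12}^2+c_{13}^2=c_{12}^2+c_{23}^2=c_{13}^2+c_{23}^2=2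
\]
gives $|c_{12}|=|c_{13}|=|c_{23}|=1$.

\emph{Step 3: the signs.} If $c_{12}c_{13}c_{23}>0$, switching makes the three entries equal to $1$, so $M(C)=3$, contradicting $M(C)\le1$. Hence the product is negative, switching makes the three entries equal to $-1$, and $C$ is a triangle matrix with $\gamma=1$.
\end{proof}

\section{Consequences}\label{sec:consequences}

\subsection{The inradius of the cut polytope}

Theorem~\ref{thm:cut} concerns balls centered at $b$. Moving the center does not help, because the four triangle inequalities on a fixed triple have normal vectors with sum zero: moving away from some of them means moving toward another.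

\begin{theorem}\label{thm:inradius}
For $n\ge3$, the largest Euclidean ball contained in $P_n$, over all centers, has radius exactly $\frac1{2\sqrt3}$. It is unique, it is centered at $b$, and it touches exactly the triangle facets.
\end{theorem}

\begin{proof}
The ball $B$ of radius $\frac1{2\sqrt3}$ about $b$ lies in $P_n$, as shown in the proof of Theorem~\ref{thm:cut}. It meets the hyperplane of a facet if and only if the facet has distance exactly $\frac1{2\sqrt3}$, and the common point then lies in the facet because $B\subseteq P_n$. By Theorem~\ref{thm:cut} these facets are the triangle facets.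

Conversely, let a ball with center $b+u$ and radius $\tau$ lie in $P_n$. Fix a triple of nodes and let $u'\in\mathbb R^3$ consist of the coordinates of $u$ on its three pairs. The four triangle inequalities on the triple have coefficient vectors
\[
a\in\{(1,1,1),\ (1,-1,-1),\ (-1,1,-1),\ (-1,-1,1)\},
\]
and each has slack $\frac12$ at $b$, hence slack $\frac12-a^Tu'$ at $b+u$. The ball satisfies the inequality, so $\frac12-a^Tu'\ge\sqrt3\,\tau$. The four vectors have sum $0$, and adding the four inequalities gives $2\ge4\sqrt3\,\tau$, that is, $\tau\le\frac1{2\sqrt3}$. If equality holds, the four numbers $a^Tu'$ are nonpositive with sum $0$, so all vanish; the vectors $a$ span $\mathbb R^3$, so $u'=0$. Every pair lies in a triple because $n\ge3$, hence $u=0$.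
\end{proof}

\subsection{Nonnegative quadratic polynomials on the cube}

For a nonnegative function $f$ on the cube the ratio $\mathbb Ef^2/(\mathbb Ef)^2$ measures concentration; for the indicator of a set of probability $\pi$ it is $1/\pi$. The indicator of $\{s_1=s_2=1\}$ is the quadratic polynomial $(1+s_1)(1+s_2)/4$, with ratio $4$.

\begin{theorem}\label{thm:poly}
If $f\ge0$ on $\{\pm1\}^n$ is a polynomial of degree at most $2$, then $\mathbb Ef^2\le4(\mathbb Ef)^2$. For $f\not\equiv0$, equality holds if and only if $f$ is a positive multiple of the indicator of $\{\varepsilon_is_i=\varepsilon_js_j=\varepsilon_ks_k\}$ for some distinct $i,j,k\in\{0,\dots,n\}$ and some signs $\varepsilon_i,\varepsilon_j,\varepsilon_k$, where $s_0:=1$.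
\end{theorem}

\begin{proof}
Since $s_i^2=1$ on the cube, $f=c_0+\sum_i\ell_is_i+\sum_{i<j}q_{ij}s_is_j$, with $c_0=\mathbb Ef$ and $\mathbb Ef^2=c_0^2+\sum_i\ell_i^2+\sum_{i<j}q_{ij}^2$. The linear terms do not fit Theorem~\ref{thm:main}, so we homogenize with a new variable $s_0\in\{\pm1\}$. Let $C$ be the $(n+1)\times(n+1)$ matrix, indexed by $0,\dots,n$, with $c_{0i}=-\ell_i$ and $c_{ij}=-q_{ij}$ for $1\le i<j\le n$. Then $\mathbb Ef^2=c_0^2+\sigma(C)^2$ and
\[
f(s_0s_1,\dots,s_0s_n)=c_0+\sum_i\ell_is_0s_i+\sum_{i<j}q_{ij}s_is_j=c_0-Q_C(s_0,s_1,\dots,s_n).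
\]
The left side is nonnegative, so $M(C)\le c_0$. By Theorem~\ref{thm:main}, $\sigma(C)^2\le3M(C)^2\le3c_0^2$, and $\mathbb Ef^2\le4c_0^2$.

Suppose that equality holds and $f\not\equiv0$. Then $c_0>0$ and $M(C)\le c_0=\sigma(C)/\sqrt3\le M(C)$, so $C$ is a triangle matrix with $\gamma=M(C)=c_0$. By \eqref{eq:trianglevalues}, $c_0-Q_C=4c_0\,\mathbf 1[\varepsilon_is_i=\varepsilon_js_j=\varepsilon_ks_k]$, and setting $s_0=1$ gives the stated form of $f$. Conversely, such an indicator is a polynomial of degree at most $2$ by \eqref{eq:indicator}. The constant term in \eqref{eq:indicator} shows that the event has probability $\frac14$, whether or not $0\in\{i,j,k\}$, so the ratio $\mathbb Ef^2/(\mathbb Ef)^2$ is $4$.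
\end{proof}

Applying Theorem~\ref{thm:poly} to $f=M(C)-Q_C$ gives $M(C)^2+\sigma(C)^2\le4M(C)^2$, so its inequality is equivalent to that of Theorem~\ref{thm:main}.

\subsection{Metrics near the equilateral metric}

The \emph{cut cone} is the set of nonnegative linear combinations of cut vectors. A vector $d=(d_{ij})\in\mathbb R^N$ is \emph{isometrically $\ell_1$-embeddable} if there are points $p_1,\dots,p_n$ in some $\mathbb R^m$ with $d_{ij}=\|p_i-p_j\|_1$ for all $i<j$. It is standard that the cut cone is exactly the set of such $d$ \cite{DezaLaurent}. The direction used below is direct: if $d$ is the combination of the incidence vectors of the cuts $\delta(S)$ with coefficients $w_S\ge0$, let $p_i$ have the coordinate $w_S\mathbf 1[i\in S]$ for each $S$. The equilateral metric $d_{ij}=1$ equals $2b$.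

\begin{theorem}\label{thm:l1}
Let $n\ge2$. If $d_{ij}=1+y_{ij}$ with $\sum_{i<j}y_{ij}^2\le\frac13$, then $d$ lies in the cut cone, that is, $d$ is isometrically $\ell_1$-embeddable. The constant $\frac13$ is optimal for every $n\ge3$.
\end{theorem}

\begin{proof}
For $n=2$ the cut cone is $[0,\infty)$ and $d_{12}>0$. For $n\ge3$ we have $\frac12d=b+\frac12y$ with $\|\frac12y\|\le\frac1{2\sqrt3}$, so $\frac12d\in P_n$ by Theorem~\ref{thm:inradius}. Thus $d$ is twice a convex combination of cut vectors.

For optimality let $y_{12}=t$, $y_{13}=y_{23}=-t$, and let all other $y_{ij}$ vanish. Then $d_{12}-d_{13}-d_{23}=3t-1$, which is positive for $t>\frac13$, whereas $x_{12}-x_{13}-x_{23}\le0$ holds for every cut vector and hence on the cut cone. Since $\|y\|^2=3t^2$ decreases to $\frac13$ as $t$ decreases to $\frac13$, no larger constant is possible.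
\end{proof}

\begin{thebibliography}{9}

\bibitem{CutConeIII}
\emph{The Cut Cone III: On the Role of Triangle Facets},
\texttt{https://core.ac.uk/download/pdf/6460313.pdf}.

\bibitem{DezaLaurent}
Deza and Laurent, \emph{Geometry of Cuts and Metrics}.

\end{thebibliography}
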